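\title{The rank-one convex hull of the Euler--Lagrange inclusion for $\varepsilon|F|^2+(\det F)^2$}

\begin{abstract}
The Euler--Lagrange system of the integrand $f_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2$ on $2\times2$ matrices is equivalent to a differential inclusion $\nabla w\in K_\varepsilon\subset\mathbb R^{4\times2}$. We prove that for every $\varepsilon>0$ the rank-one convex hull of $K_\varepsilon$ is $K_\varepsilon$ itself; the same holds with $(\det F)^2$ replaced by $\psi(\det F)$ for any convex $\psi$ of class $C^{1,1}_{\mathrm{loc}}$. The polyconvex hull of $K_\varepsilon$ is strictly larger, so identities for minors cannot give this result alone. The proof uses such identities to show rigidity near the lowest level of $\det F$, and the local character of rank-one convexity to cut that level away.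
\end{abstract}

\section{Introduction}\label{sec:intro}

For $\varepsilon\ge0$ consider the polyconvex integrand
$$f_\varepsilon(F)=\varepsilon|F|^2+(\det F)^2,\qquad F\in\mathbb R^{2\times2},$$
where $|F|^2=\langle F,F\rangle$ and $\langle F,H\rangle=\operatorname{tr}(FH^T)$. For a map $u:\Omega\subset\mathbb R^2\to\mathbb R^2$ the Euler--Lagrange system $\operatorname{div}Df_\varepsilon(\nabla u)=0$ says that the rows of $Df_\varepsilon(\nabla u)$ are divergence free. Let $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. A row $(\sigma_1,\sigma_2)$ is divergence free exactly when $(\sigma_1,\sigma_2)J=(\sigma_2,-\sigma_1)$ is curl free. On a simply connected domain the system therefore holds if and only if there is $v:\Omega\to\mathbb R^2$ with $\nabla v=Df_\varepsilon(\nabla u)J$, that is, if and only if $w=(u,v):\Omega\to\mathbb R^4$ solves the differential inclusion $\nabla w\in K_\varepsilon$, where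
$$K_\varepsilon=\left\{\begin{pmatrix}F\\ Df_\varepsilon(F)J\end{pmatrix}:F\in\mathbb R^{2\times2}\right\}\subset\mathbb R^{4\times2}.$$

For such an inclusion, rank-one directions are those in which gradients can oscillate. If $A-B=\xi\otimes n:=\xi n^T$, then $w(x)=Bx+\xi\,\varphi(x\cdot n)$ has $\nabla w\in\{A,B\}$ for every Lipschitz $\varphi$ with $\varphi'\in\{0,1\}$, however fast $\varphi'$ alternates. The matching notion of convexity is the following. A function $g:\mathbb R^{4\times2}\to\mathbb R$ is \emph{rank-one convex} if $t\mapsto g(A+tB)$ is convex for every $A$ and every $B$ of rank one. The \emph{rank-one convex hull} of a compact set $L\subset\mathbb R^{4\times2}$ is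
$$L^{rc}=\{A:\ g(A)\le\textstyle\sup_Lg\ \text{ for every rank-one convex }g:\mathbb R^{4\times2}\to\mathbb R\},$$
and for a closed set $K$ we put $K^{rc}=\bigcup\{L^{rc}:L\subset K\text{ compact}\}$. It is known that $K_0^{rc}=K_0$. The question, posed in \cite{MPI}, is whether $K_\varepsilon^{rc}=K_\varepsilon$ also for $\varepsilon>0$. We show that it is.

The dual objects are measures. For compact $L$ let $\mathcal M(L)$ be the set of Borel probability measures $\nu$ on $L$ such that
\begin{equation}\label{eq:jensen}
\int g\,d\nu\ge g(\bar\nu)\quad\text{for all rank-one convex }g:\mathbb R^{4\times2}\to\mathbb R,\qquad \bar\nu=\int A\,d\nu(A).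
\end{equation}
Dirac masses satisfy \eqref{eq:jensen}. If an atom at $\lambda B+(1-\lambda)C$ with $\operatorname{rank}(B-C)=1$ is split into atoms at $B$ and $C$ in the proportion $\lambda:1-\lambda$, the barycenter stays fixed and $\int g\,d\nu$ does not decrease, so \eqref{eq:jensen} survives repeated splitting.

The form of $(\det F)^2$ matters little. Let $\varepsilon>0$, let $\psi:\mathbb R\to\mathbb R$ be convex and of class $C^{1,1}_{\mathrm{loc}}$ (differentiable with locally Lipschitz derivative), and put
\begin{equation}\label{eq:K}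
f(F)=\varepsilon|F|^2+\psi(\det F),\qquad K=\left\{\begin{pmatrix}F\\ Df(F)J\end{pmatrix}:F\in\mathbb R^{2\times2}\right\}.
\end{equation}

\begin{theorem}\label{thm:main}
Let $K$ be as in \eqref{eq:K}. If $L\subset K$ is compact, then every $\nu\in\mathcal M(L)$ is a Dirac mass, and $L^{rc}=L$. Hence $K^{rc}=K$. In particular $K_\varepsilon^{rc}=K_\varepsilon$ for all $\varepsilon>0$.
\end{theorem}

The case $\varepsilon>0$ is not a perturbation of $\varepsilon=0$. From $f_\varepsilon(\sqrt\varepsilon F)=\varepsilon^2f_1(F)$ we get $Df_\varepsilon(\sqrt\varepsilon F)=\varepsilon^{3/2}Df_1(F)$, so the rank-preserving linear bijection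
\begin{equation}\label{eq:scaling}
\begin{pmatrix}F\\G\end{pmatrix}\mapsto\begin{pmatrix}\sqrt\varepsilon F\\ \varepsilon^{3/2}G\end{pmatrix}
\end{equation}
maps $K_1$ onto $K_\varepsilon$, and the answer is the same for all $\varepsilon>0$. The set $K_0$ is different: $Df_0(F)=0$ when $\det F=0$, so $K_0$ contains the rank-one lines $t\mapsto\binom{t\,a\otimes n}{0}$, and the statement about Dirac masses is false for it. For $\varepsilon>0$ no two points of $K$ differ by a rank-one matrix (Section~\ref{sec:null}), which suggests the answer yes but does not prove it.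

The easiest rank-one convex functions are those built from minors. Let $M(A)\in\mathbb R^6$ be the vector of $2\times2$ minors of $A\in\mathbb R^{4\times2}$. A function $g$ is \emph{polyconvex} if $g(A)=h(A,M(A))$ with $h:\mathbb R^{4\times2}\times\mathbb R^6\to\mathbb R$ convex, and the polyconvex hulls $L^{pc}$, $K^{pc}$ are defined as above with polyconvex $g$. A probability measure $\nu$ \emph{commutes with minors} if $\int M\,d\nu=M(\bar\nu)$. One might hope to prove Theorem~\ref{thm:main} by showing that measures on $K$ which commute with minors are Dirac masses. This is false.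

\begin{theorem}\label{thm:pc}
For every $\varepsilon>0$ the polyconvex hull of $K_\varepsilon$ is strictly larger than $K_\varepsilon$: there is a non-Dirac probability measure on three points of $K_\varepsilon$ which commutes with all minors and whose barycenter is not in $K_\varepsilon$.
\end{theorem}

Thus $K_\varepsilon^{rc}=K_\varepsilon\subsetneq K_\varepsilon^{pc}$, and the proof of Theorem~\ref{thm:main} needs a property of $\mathcal M(L)$ beyond the minor identities. It uses locality: \eqref{eq:jensen} holds already for functions that are defined and locally rank-one convex near $L^{rc}$ (Section~\ref{sec:loc}). We slice $\mathbb R^{4\times2}$ by the level sets of $\det F$. The minor identities show that $L^{rc}$ has no new points in certain slabs $\alpha<\det F<\beta$ (Section~\ref{sec:ident}), and locality shows that a measure with barycenter above such a slab has no mass in or below it (Section~\ref{sec:cut}). Applied to a slab at the lowest level of $\det F$ on the support, this is a contradiction (Section~\ref{sec:proof}). Section~\ref{sec:three} proves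 Theorem~\ref{thm:pc} and runs the whole argument by hand on its three points.

\section{Coordinates and null forms}\label{sec:null}

For $F=\begin{pmatrix}F_{11}&F_{12}\\F_{21}&F_{22}\end{pmatrix}$ let $\operatorname{cof}F=\begin{pmatrix}F_{22}&-F_{21}\\-F_{12}&F_{11}\end{pmatrix}=JFJ^T$. The last formula shows that $\operatorname{cof}$ is a linear isometry of $\mathbb R^{2\times2}$, that $\operatorname{cof}\operatorname{cof}F=F$, and that $\operatorname{cof}F$ has the same determinant and singular values as $F$. Moreover
\begin{gather}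
F(\operatorname{cof}F)^T=(\operatorname{cof}F)^TF=(\det F)\,I,\qquad |\det F|\le\tfrac12|F|^2,\label{eq:cof}\\
\det(F+H)=\det F+\langle\operatorname{cof}F,H\rangle+\det H .\label{eq:detsum}
\end{gather}
By \eqref{eq:detsum}, $\operatorname{cof}F$ is the derivative of $\det$ at $F$, so $Df(F)=2\varepsilon F+\psi'(\det F)\operatorname{cof}F$.

For $A=\binom FG\in\mathbb R^{4\times2}$ put $P=\frac12GJ^T$, so that $G=2PJ$. We use $(F,P)$ as linear coordinates on $\mathbb R^{4\times2}$ and write $F(A)$ for the first one. With
$$q=\tfrac12\psi',$$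
a nondecreasing, locally Lipschitz function, $K$ is the graph
\begin{equation}\label{eq:graph}
P=\varepsilon F+q(d)\operatorname{cof}F,\qquad d:=\det F .
\end{equation}
For $K_\varepsilon$ we have $q(s)=s$. We regard $d$ as a function on $K$. A rank-one matrix $\binom{a}{b'}\otimes n$ has $F=a\otimes n$ and $P=\frac12b'\otimes Jn$, so the matrices of rank at most one are those of the form
\begin{equation}\label{eq:cone}
(F,P)=(a\otimes n,\ b\otimes Jn),\qquad a,b,n\in\mathbb R^2 .
\end{equation}

The six minors of $A$ are $\det F$, $\det G=4\det P$, and the four mixed ones: the $j$-th row of $G$ is $2(P_{j2},-P_{j1})$, so the minor formed by row $i$ of $F$ and row $j$ of $G$ is $-2(F_{i1}P_{j1}+F_{i2}P_{j2})=-2(FP^T)_{ij}$. We call a linear combination of $\det F$, $\det P$ and the entries of $FP^T$ a \emph{null form}. A null form $\omega$ is a quadratic form vanishing on rank-one matrices, so $t\mapsto\omega(A+tB)$ has no $t^2$ term when $\operatorname{rank}B=1$: null forms are affine along rank-one lines. Consequently polyconvex functions are rank-one convex, and \eqref{eq:jensen}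 applied to $\pm\omega$ shows that every $\nu\in\mathcal M(L)$ commutes with minors. Expanding the quadratic form $\omega(A-A')$ gives, for any compactly supported probability measure $\nu$,
\begin{equation}\label{eq:double}
\int\omega\,d\nu-\omega(\bar\nu)=\frac12\iint\omega(A-A')\,d\nu(A)\,d\nu(A').
\end{equation}

Formula \eqref{eq:double} contains the simplest route to rigidity: if some null form is positive on all differences of distinct points of $L$, then a measure on $L$ commuting with minors gives full mass of $\nu\times\nu$ to the diagonal and is a Dirac mass. For a strictly convex integrand the null form $\langle P,F\rangle=\operatorname{tr}(FP^T)$ does this, because $\langle Df(F_1)-Df(F_0),F_1-F_0\rangle>0$ for $F_1\neq F_0$. But $f_\varepsilon$ is not convex: along $\operatorname{diag}(r+t,r-t)$ its second derivative at $t=0$ is $4\varepsilon-4r^2$. One can still add a multiple of $\det F$ to $f$, which shifts $q$ by a constant, and this leads to the null forms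
$$\mathcal Q_c(A)=\langle P-c\operatorname{cof}F,F\rangle=\operatorname{tr}(FP^T)-2c\det F,\qquad c\in\mathbb R .$$

\begin{lemma}\label{lem:Q}
Let $X_0,X_1\in K$ have first coordinates $F_0,F_1$, and put $d_i=\det F_i$, $e_i=q(d_i)-c$, $\Delta F=F_1-F_0$. Then
\begin{equation}\label{eq:Q}
\mathcal Q_c(X_1-X_0)=\varepsilon|\Delta F|^2+(e_1-e_0)(d_1-d_0)+(e_0+e_1)\det\Delta F .
\end{equation}
If $|e_0|,|e_1|\le\varepsilon/2$, then $\mathcal Q_c(X_1-X_0)\ge\frac\varepsilon2|\Delta F|^2$.
\end{lemma}

\begin{proof}
By \eqref{eq:graph}, $P_i-c\operatorname{cof}F_i=\varepsilon F_i+e_i\operatorname{cof}F_i$, so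
$$\mathcal Q_c(X_1-X_0)=\varepsilon|\Delta F|^2+e_1\langle\operatorname{cof}F_1,F_1-F_0\rangle+e_0\langle\operatorname{cof}F_0,F_0-F_1\rangle .$$
Formula \eqref{eq:detsum} with $F=F_1$, $H=-\Delta F$ gives $\langle\operatorname{cof}F_1,F_1-F_0\rangle=d_1-d_0+\det\Delta F$, and symmetrically $\langle\operatorname{cof}F_0,F_0-F_1\rangle=d_0-d_1+\det\Delta F$. This proves \eqref{eq:Q}. The middle term is nonnegative since $q$ is nondecreasing, and under the last hypothesis $|(e_0+e_1)\det\Delta F|\le\varepsilon\cdot\frac12|\Delta F|^2$ by \eqref{eq:cof}.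
\end{proof}

If $X_1-X_0$ has rank at most one, then $\mathcal Q_0(X_1-X_0)=0$ and $\det\Delta F=0$, so \eqref{eq:Q} forces $\Delta F=0$: there are no rank-one connections in $K$. Also, by \eqref{eq:double}, a measure commuting with minors and supported in a thin slab of $K$, where $|q(d)-c|\le\varepsilon/2$, is a Dirac mass. The whole difficulty comes from measures that spread over distant levels of $d$.

\section{Measures and locality}\label{sec:loc}

The matrices with a single nonzero entry have rank one, so a rank-one convex function $g:\mathbb R^{4\times2}\to\mathbb R$ is convex in each entry separately, and separately convex functions are locally Lipschitz \cite[Theorem 2.31]{Dac}. Hence such $g$ are continuous and $L^{rc}$ is closed. Testing with linear functions shows that $L^{rc}$ lies in the convex hull of $L$, so $L^{rc}$ is compact; clearly $L\subset L^{rc}$. Sums with nonnegative coefficients and finite suprema of rank-one convex functions are rank-one convex. The next two lemmas are standard; we include the short proofs.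

\begin{lemma}\label{lem:dual}
Let $L\subset\mathbb R^{4\times2}$ be compact. Then $L^{rc}=\{\bar\nu:\nu\in\mathcal M(L)\}$.
\end{lemma}

\begin{proof}
If $\nu\in\mathcal M(L)$, then $g(\bar\nu)\le\int g\,d\nu\le\sup_Lg$, so $\bar\nu\in L^{rc}$. Conversely let $A\in L^{rc}$. The set $\mathcal P(L)$ of probability measures on $L$ is weak* compact, and for each rank-one convex $g$ the set $\mathcal P_g=\{\nu\in\mathcal P(L):\int g\,d\nu\ge g(A)\}$ is weak* closed. A measure $\nu$ in all the $\mathcal P_g$ has $\bar\nu=A$ (take $g=\pm$ a linear function) and hence lies in $\mathcal M(L)$. By compactness it suffices to show that $\mathcal P_{g_1}\cap\dots\cap\mathcal P_{g_k}\ne\emptyset$ for finitely many $g_i$. Otherwise the compact convex set $C=\{(\int g_i\,d\nu-g_i(A))_{i\le k}:\nu\in\mathcal P(L)\}$ is disjoint from $[0,\infty)^k$, and strict separation gives $\lambda\in\mathbb R^k$ and $\theta\in\mathbb R$ with $\lambda\cdot x<\theta<\lambda\cdot y$ for $x\in C$, $y\in[0,\infty)^k$. Taking $y=0$ and $y$ large along the axes gives $\theta<0$ and $\lambda_i\ge0$. For Dirac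 masses $\nu=\delta_B$ the rank-one convex function $g=\sum\lambda_ig_i$ then satisfies $g(B)<g(A)+\theta$ for all $B\in L$, which contradicts $A\in L^{rc}$.
\end{proof}

Call $G:O\to\mathbb R$, with $O$ open, \emph{locally rank-one convex} if each point of $O$ has a ball in $O$ on whose rank-one segments $G$ is convex. For $O=\mathbb R^{4\times2}$ this is rank-one convexity, because a function $\eta$ on a line that is convex near each point is convex. (It is continuous; if it exceeded a chord on $[a,b]$, then at the leftmost maximum point in $(a,b)$ of $\eta$ minus the chord, a convex function would have a local maximum, hence be constant nearby, contradicting the choice of the point.)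

\begin{lemma}[locality]\label{lem:loc}
Let $L$ be compact, $O\supset L^{rc}$ open, and $G:O\to\mathbb R$ continuous and locally rank-one convex. Then $\int G\,d\nu\ge G(\bar\nu)$ for all $\nu\in\mathcal M(L)$.
\end{lemma}

\begin{proof}
We extend $G$ from $L^{rc}$ to a rank-one convex function on the whole space, by taking the maximum with a function that is small on $L^{rc}$ and large on a shell around it. Choose bounded open sets with $L^{rc}\subset O_1\subset\overline{O_1}\subset O_2\subset\overline{O_2}\subset O$, and let $\Sigma=\overline{O_2}\setminus O_1$, a compact set disjoint from $L^{rc}$. For each $B\in\Sigma$ there is a rank-one convex $g_B$ with $\sup_Lg_B=0<g_B(B)$, and $g_B>\frac12g_B(B)$ near $B$. Covering $\Sigma$ by finitely many of these neighborhoods, we obtain a maximum $\varphi$ of finitely many $g_B$ with $\varphi\ge\delta_0>0$ on $\Sigma$ and $\varphi\le0$ on $L$, hence on $L^{rc}$. Take $c_1>\sup_{\overline{O_2}}|G|$ and $k>2c_1/\delta_0$, and let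
$$H=\max(G,k\varphi-c_1)\ \text{ on }O_2,\qquad H=k\varphi-c_1\ \text{ elsewhere}.$$
On $O_2\setminus O_1$ we have $k\varphi-c_1>c_1>G$, so $H=k\varphi-c_1$ on the open set $\mathbb R^{4\times2}\setminus\overline{O_1}$. This set and $O_2$ cover the space, and $H$ is locally rank-one convex on each, so $H$ is rank-one convex. On $L^{rc}$ we have $k\varphi-c_1\le-c_1<G$, so $H=G$ there. Since $L\subset L^{rc}$ and $\bar\nu\in L^{rc}$, we get $\int G\,d\nu=\int H\,d\nu\ge H(\bar\nu)=G(\bar\nu)$.
\end{proof}

The hypothesis concerns a neighborhood of $L^{rc}$, which is the unknown set. Each use of the lemma must therefore be preceded by some information on $L^{rc}$.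

\section{Three points}\label{sec:three}

To defeat all six minor identities with few points, we look for points of $K_1$ on an affine subspace $\{P=c\operatorname{cof}F+hI\}$. Their differences have the form $(H,c\operatorname{cof}H)$, and there
\begin{equation}\label{eq:collapse}
\det P=c^2\det H,\qquad FP^T=c\,(\det H)\,I,
\end{equation}
so the six conditions collapse to the one for $\det F$. On $K_1$ we have $P=F+(\det F)\operatorname{cof}F$. For $F=\operatorname{diag}(x,y)$, with $\operatorname{cof}F=\operatorname{diag}(y,x)$, the point lies on the subspace if and only if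
$$x+(xy-c)\,y=h,\qquad y+(xy-c)\,x=h .$$
This holds if $xy=c+1$ and $x+y=h$, and also if $x=y=z$ with $z^3+(1-c)z=h$. For $c=16$, $h=14$ we obtain the points $X_1,X_2,X_3\in K_1$ with
$$F_1=\operatorname{diag}(7+4\sqrt2,\,7-4\sqrt2),\qquad F_2=\operatorname{diag}(7-4\sqrt2,\,7+4\sqrt2),\qquad F_3=-I,$$
with determinants $17,17,1$ and $P_i=16\operatorname{cof}F_i+14I$. Here
$$\det(F_1-F_2)=-(8\sqrt2)^2=-128,\qquad\det(F_1-F_3)=\det(F_2-F_3)=64-32=32 .$$
By \eqref{eq:double} and \eqref{eq:collapse}, $\nu=p_1\delta_{X_1}+p_2\delta_{X_2}+p_3\delta_{X_3}$ commutes with minors if and only if $\sum_{i<j}p_ip_j\det(F_i-F_j)=0$, that is,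
\begin{equation}\label{eq:weights}
4p_1p_2=p_3(p_1+p_2).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:pc}]
The map \eqref{eq:scaling} is linear, sends $K_1$ onto $K_\varepsilon$ and multiplies each minor by a positive constant, so we may take $\varepsilon=1$. The weights $\frac14,\frac14,\frac12$ satisfy \eqref{eq:weights}. The barycenter has $\bar F=(\frac14\cdot14-\frac12)I=3I$ and $\bar P=16\operatorname{cof}\bar F+14I=62I$, whereas the point of $K_1$ over $F=3I$ has $P=3I+9\cdot3I=30I$. So $\bar\nu\notin K_1$. If $g(A)=h(A,M(A))$ with $h$ convex, Jensen's inequality gives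
$$g(\bar\nu)=h\Big(\int A\,d\nu,\int M\,d\nu\Big)\le\int g\,d\nu\le\max_ig(X_i),$$
so $\bar\nu\in\{X_1,X_2,X_3\}^{pc}\subset K_1^{pc}$.
\end{proof}

\begin{example}\label{ex:three}
For $L=\{X_1,X_2,X_3\}$ we check by hand that every $\nu\in\mathcal M(L)$ is a Dirac mass. Put $s=p_1+p_2$.

\emph{A gap above the lowest level.} By \eqref{eq:weights}, $(1-s)s=4p_1p_2\le s^2$, so $s=0$ or $s\ge\frac12$. Since $\det F(\bar\nu)=\int d\,d\nu=1+16s$, Lemma~\ref{lem:dual} shows that $\det F$ takes on $L^{rc}$ only values in $\{1\}\cup[9,17]$.

\emph{Cutting at the gap.} Let $O=\{\det F\ne5\}\supset L^{rc}$, and let $G=-1$ on $\{\det F<5\}$, $G=0$ on $\{\det F>5\}$. This $G$ is locally constant, so Lemma~\ref{lem:loc} applies. If $s\ge\frac12$, it gives $0=G(\bar\nu)\le\int G\,d\nu=-p_3$. Then $p_3=0$, and \eqref{eq:weights} gives $p_1p_2=0$. If $s=0$, then $\nu=\delta_{X_3}$.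
\end{example}

For a general $L\subset K$ both steps must be replaced. There is no explicit list of measures, so rigidity near the lowest level has to come from estimates; and $L$ itself may meet every level, so that instead of a gap we can only expect a slab in which $L^{rc}$ has no points outside $L$.

\section{Minor identities and two rigidity criteria}\label{sec:ident}

Let $L\subset K$ be compact and let $\nu$ be a probability measure on $L$ that commutes with minors; nothing more is used in this section. Write $\mathbb E=\int\cdot\,d\nu$ and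
\begin{gather*}
\bar F=\mathbb EF,\qquad D=\det\bar F=\mathbb E[d],\qquad\Phi=F-\bar F,\qquad t=q(d)-\mathbb E[q(d)],\\
\Gamma=\mathbb E[\Phi\Phi^T],\qquad N=\mathbb E[t\Phi],\qquad\kappa=\mathbb E[t(d-D)].
\end{gather*}
Thus $\Gamma\ge0$ is a covariance matrix of $F$ with $\operatorname{tr}\Gamma=\mathbb E|\Phi|^2$, and since a point of $K$ is determined by $F$, the measure $\nu$ is a Dirac mass if and only if $\Gamma=0$. The number $\kappa$ is the covariance of $q(d)$ and $d$, and because $q$ is nondecreasing,
\begin{equation}\label{eq:kappa}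
\kappa=\frac12\iint\big(q(d_1)-q(d_2)\big)(d_1-d_2)\,d\nu\,d\nu\ge0 ,
\end{equation}
where $d_1,d_2$ are the values of $d$ at the two integration variables. The matrix $N$ couples the fluctuations of $q(d)$ and $F$; it has no sign, and it is the term to control.

\begin{lemma}\label{lem:ident}
With this notation,
\begin{itemize}
\item[(a)] $\bar F(\operatorname{cof}N)^T=\varepsilon\Gamma+\kappa I$;
\item[(b)] $D\langle\bar F,N\rangle=\varepsilon\,\mathbb E|(\operatorname{cof}\bar F)^T\Phi|^2+\kappa|\bar F|^2$;
\item[(c)] $\varepsilon\langle\bar F,N\rangle+\varepsilon\,\mathbb E[t|\Phi|^2]+\mathbb E[t^2d]=\det N$.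
\end{itemize}
\end{lemma}

\begin{proof}
As for $\mathcal Q_c$, we shift $q$ by a constant, now its mean $Q=\mathbb E[q(d)]$. Let $\hat P=P-Q\operatorname{cof}F$, a linear function on $\mathbb R^{4\times2}$. By \eqref{eq:cof} and \eqref{eq:detsum},
$$F\hat P^T=FP^T-Q(\det F)I,\qquad\det\hat P=\det P-Q\operatorname{tr}(FP^T)+Q^2\det F ,$$
so $\det\hat P$ and the entries of $F\hat P^T$ are null forms. Therefore
\begin{equation}\label{eq:commute}
\mathbb E[F\hat P^T]=\bar F(\mathbb E\hat P)^T,\qquad\mathbb E[\det\hat P]=\det\mathbb E\hat P .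
\end{equation}
On $K$ we have $\hat P=\varepsilon F+t\operatorname{cof}F$. Since $\mathbb Et=0$, $\mathbb E[tF]=N$, and so $\mathbb E\hat P=\varepsilon\bar F+\operatorname{cof}N$.

(a) On $K$, $F\hat P^T=\varepsilon FF^T+td\,I$. Since $\mathbb E[FF^T]=\bar F\bar F^T+\Gamma$ and $\mathbb E[td]=\kappa$, the first identity in \eqref{eq:commute} reads $\varepsilon\bar F\bar F^T+\varepsilon\Gamma+\kappa I=\varepsilon\bar F\bar F^T+\bar F(\operatorname{cof}N)^T$.

(b) To extract from (a) the quantity $\langle\bar F,N\rangle$ that occurs in (c), take the inner product with $S=\operatorname{cof}\bar F(\operatorname{cof}\bar F)^T$. By \eqref{eq:cof} the left side becomes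
$$\operatorname{tr}\big(\operatorname{cof}\bar F\,(\operatorname{cof}\bar F)^T\bar F\,(\operatorname{cof}N)^T\big)=D\langle\operatorname{cof}\bar F,\operatorname{cof}N\rangle=D\langle\bar F,N\rangle .$$
On the right, $\langle S,\Gamma\rangle=\mathbb E|(\operatorname{cof}\bar F)^T\Phi|^2$ and $\langle S,I\rangle=|\operatorname{cof}\bar F|^2=|\bar F|^2$.

(c) By \eqref{eq:detsum}, $\det\hat P=\varepsilon^2d+\varepsilon t|F|^2+t^2d$ on $K$, and expanding $|\bar F+\Phi|^2$ gives $\mathbb E[t|F|^2]=2\langle\bar F,N\rangle+\mathbb E[t|\Phi|^2]$. Again by \eqref{eq:detsum}, $\det\mathbb E\hat P=\varepsilon^2D+\varepsilon\langle\bar F,N\rangle+\det N$. The second identity in \eqref{eq:commute} is (c).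
\end{proof}

The first criterion applies when the barycenter has small determinant, wherever the support lies.

\begin{proposition}\label{prop:small}
Let $q$ be $\ell$-Lipschitz, $\ell>0$, on an interval containing $d(\operatorname{supp}\nu)$. If $|D|<4\varepsilon/\ell$, then $\nu$ is a Dirac mass.
\end{proposition}

\begin{proof}
Let $\gamma=\sqrt{\det\Gamma}$, so that $\operatorname{tr}\Gamma\ge2\gamma$. Taking determinants in (a) and using $\kappa\ge0$,
$$D\det N=\varepsilon^2\gamma^2+\varepsilon\kappa\operatorname{tr}\Gamma+\kappa^2\ge(\varepsilon\gamma+\kappa)^2 .$$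
For $e\in\mathbb R^2$ the Cauchy--Schwarz inequality gives
$$|N^Te|^2=|\mathbb E[t\,\Phi^Te]|^2\le\mathbb E[t^2]\,\mathbb E|\Phi^Te|^2=\mathbb E[t^2]\;e\cdot\Gamma e ,$$
that is, $0\le NN^T\le\mathbb E[t^2]\,\Gamma$ as quadratic forms. The ordered eigenvalues then satisfy the same inequality, so $|\det N|\le\mathbb E[t^2]\gamma$. Finally, by the Lipschitz bound and \eqref{eq:kappa}, $\mathbb E[t^2]=\frac12\iint(q(d_1)-q(d_2))^2\,d\nu\,d\nu\le\ell\kappa$. Altogether
$$4\varepsilon\gamma\kappa\le(\varepsilon\gamma+\kappa)^2\le|D|\,\ell\,\gamma\kappa .$$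
If $|D|\ell<4\varepsilon$, then $\gamma\kappa=0$, so $(\varepsilon\gamma+\kappa)^2\le0$ and $\kappa=0$. Hence $\mathbb E[t^2]=0$ and $N=0$, and (a) gives $\Gamma=0$.
\end{proof}

The second criterion is designed for a barycenter just above the lowest level $m$ of $d$ on $L$. Such a measure has most of its mass near level $m$ but may carry a little mass far above, so the two-sided bound on $q(d)$ in Lemma~\ref{lem:Q} is not available. What is available is a one-sided bound $t\ge-\rho$ with $\rho$ small. It makes $t+\rho$ a nonnegative weight of small total mass, and this bounds $\det N$ in (c).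

\begin{proposition}\label{prop:bottom}
Let $D>0$ and let $\lambda_1$ be the largest singular value of $\bar F$. Suppose that $d\ge0$ and $t\ge-\rho$ $\nu$-almost everywhere, where $0<\rho<\varepsilon D/\lambda_1^2$. Then $\nu$ is a Dirac mass.
\end{proposition}

\begin{proof}
Let $W=\mathbb E[(t+\rho)|\Phi|^2]\ge0$. Since $\mathbb E\Phi=0$, we have $N=\mathbb E[(t+\rho)\Phi]$, and Cauchy--Schwarz with $\mathbb E[t+\rho]=\rho$ gives $|N|^2\le\rho W$. Hence $\det N\le\frac\rho2W$. The smaller singular value of $\operatorname{cof}\bar F$ is $\lambda_2=D/\lambda_1$, so (b) and $\kappa\ge0$ give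
$$\langle\bar F,N\rangle\ge\frac{\varepsilon\lambda_2^2}{D}\,\mathbb E|\Phi|^2=\frac{\varepsilon D}{\lambda_1^2}\,\mathbb E|\Phi|^2 .$$
Insert these bounds in (c), together with $\mathbb E[t|\Phi|^2]=W-\rho\,\mathbb E|\Phi|^2$ and $\mathbb E[t^2d]\ge0$, which is where $d\ge0$ is used:
$$\varepsilon\Big(\frac{\varepsilon D}{\lambda_1^2}-\rho\Big)\mathbb E|\Phi|^2+\Big(\varepsilon-\frac\rho2\Big)W\le0 .$$
Since $D=\lambda_1\lambda_2\le\lambda_1^2$, we have $\rho<\varepsilon$. Both coefficients are positive, so $\mathbb E|\Phi|^2=0$.
\end{proof}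

The measure of Theorem~\ref{thm:pc} escapes both criteria, as it must: there $\varepsilon=\ell=1$, $D=9>4$, and $t=\pm8$ while $\varepsilon D/\lambda_1^2=1$.

\section{Cutting along a slab}\label{sec:cut}

\begin{lemma}\label{lem:cut}
Let $L\subset K$ be compact and let $\alpha<\beta$ be such that every $B\in L^{rc}$ with $\alpha<\det F(B)<\beta$ belongs to $L$. If $\nu\in\mathcal M(L)$ and $\det F(\bar\nu)\ge\beta$, then $\nu(\{d<\beta\})=0$.
\end{lemma}

As in Example~\ref{ex:three} we want a function that is $-1$ below a slab and $0$ above it, but now it has to rise across the slab while staying locally rank-one convex near $L^{rc}$. A function $\chi(\det F)$ cannot do this: $\det F$ is affine along rank-one lines, and $\chi$ must be strictly concave somewhere to level off. Inside the slab, however, only the values on $L^{rc}\subset K$ are prescribed. There $\mathcal Q_c$ is coercive on differences, and subtracting a large multiple of it pushes each tangent function $\chi(d_Y)+\chi'(d_Y)(\det F-d_Y)$ below $\chi(d)$ on $K$ without spoiling its affinity along rank-one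 lines.

\begin{proof}
Let $\alpha<\beta'<\beta$. It suffices to show $\nu(\{d\le\beta'\})=0$. Fix $s_0\in(\beta',\beta)$, put $c=q(s_0)$, and use the continuity of $q$ to choose $h>0$ with $[s_0-h,s_0+h]\subset(\beta',\beta)$ and $|q-c|\le\varepsilon/2$ on this interval. The set
$$T=L^{rc}\cap\{|\det F-s_0|\le h\}$$
is compact, and by hypothesis $T=L\cap\{|d-s_0|\le h\}\subset K$. If $T=\emptyset$, Lemma~\ref{lem:loc} applies to $G=-1$ on $\{\det F<s_0\}$, $G=0$ on $\{\det F>s_0\}$ and gives $0\le-\nu(\{d<s_0\})$, which suffices. Assume $T\ne\emptyset$.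

\emph{Step 1: a rank-one convex function with concave profile on $T$.} Let $\chi(s)=-k(s-s_0)^2$ with $k=2/h^2$, let $R=\max_T|F|$ and $M_0=2kR^2/\varepsilon$. Writing $F_Y=F(Y)$, $d_Y=\det F_Y$, define on $\mathbb R^{4\times2}$
$$g(A)=\max_{Y\in T}\big[\chi(d_Y)+\chi'(d_Y)\big(\det F(A)-d_Y\big)-M_0\,\mathcal Q_c(A-Y)\big].$$
For fixed $Y$ the bracket is affine in $A$ along rank-one lines, and it is jointly continuous in $(Y,A)$ with $T$ compact. So $g$ is finite, continuous and rank-one convex. We claim that $g=\chi(d)$ on $T$. Let $X,Y\in T$. Since $\det$ is the quadratic form of the symmetric bilinear form $\frac12\langle\operatorname{cof}F,H\rangle$,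
$$|d_X-d_Y|=\big|\big\langle\operatorname{cof}\tfrac{F_X+F_Y}2,\,F_X-F_Y\big\rangle\big|\le R\,|F_X-F_Y| .$$
For the parabola $\chi$ we have $\chi(d_Y)+\chi'(d_Y)(s-d_Y)=\chi(s)+k(s-d_Y)^2$. With Lemma~\ref{lem:Q}, the bracket at $A=X$ is therefore
$$\chi(d_X)+k(d_X-d_Y)^2-M_0\mathcal Q_c(X-Y)\le\chi(d_X)+\big(kR^2-\tfrac12M_0\varepsilon\big)|F_X-F_Y|^2=\chi(d_X),$$
with equality for $Y=X$. This proves the claim.

\emph{Step 2: gluing.} A rank-one convex function can be joined to a constant by a maximum, provided it falls below that constant at the joint. To end at the value $0$ it must first be positive, so we allow an overshoot $b\in(0,1)$; see Figure~\ref{fig:profile}. Define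
$$G_b(A)=\begin{cases}-1,&\det F\le s_0-h,\\ \max(g+b,-1),&s_0-h<\det F<s_0,\\ \max(g+b,0),&s_0\le\det F<s_0+h,\\ 0,&\det F\ge s_0+h.\end{cases}$$
Every $B\in L^{rc}$ has a ball on which $G_b$ coincides with a continuous rank-one convex function. If $\det F(B)\notin\{s_0-h,s_0,s_0+h\}$, a small ball meets only one of the four regions. Otherwise $B\in T$, so $g(B)=\chi(\det F(B))$, and a small ball meets only the two adjacent regions. If $\det F(B)=s_0\pm h$, then $g(B)+b=b-2<-1$; by continuity $g+b<-1$ near $B$, so $G_b=-1$ near $B$ in the case $s_0-h$ and $G_b=0$ near $B$ in the case $s_0+h$. If $\det F(B)=s_0$, then $g(B)+b=b>0$, so both maxima equal $g+b$ near $B$. Hence Lemma~\ref{lem:loc} applies to $G_b$ on the union of these balls.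

\emph{Step 3: conclusion.} Since $\det F(\bar\nu)\ge\beta>s_0+h$, we have $G_b(\bar\nu)=0$. On $T$, $g=\chi(d)\le0$, so $G_b\le b$; on $L\setminus T$, $G_b\in\{-1,0\}$; and $G_b=-1$ where $d\le s_0-h$. Thus
$$0=G_b(\bar\nu)\le\int G_b\,d\nu\le b-\nu(\{d\le s_0-h\}).$$
Letting $b\to0$ gives $\nu(\{d\le s_0-h\})=0$, and $\beta'<s_0-h$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.5]
\draw[->] (-3.2,0)--(3.3,0) node[right]{$d$};
\draw[dotted] (-2,-1.8)--(-2,0.55) node[above]{$s_0-h$};
\draw[dotted] (0,-1.8)--(0,0.55) node[above]{$s_0$};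
\draw[dotted] (2,-1.8)--(2,0.55) node[above]{$s_0+h$};
\draw[dashed,domain=-2:2,samples=40] plot (\x,{0.3-0.5*\x*\x});
\draw[very thick] (-3.2,-1) node[left]{$-1$}--(-1.612,-1);
\draw[very thick,domain=-1.612:0.775,samples=40] plot (\x,{0.3-0.5*\x*\x});
\draw[very thick] (0.775,0)--(3.1,0);
\node[above right] at (0,0.27) {$b$};
\end{tikzpicture}
\caption{The values of the cutting function $G_b$ on $L$ depend only on $d=\det F$ (thick curve). They equal $-1$ below the slab $|d-s_0|\le h$ and $0$ above it. Inside, they are the larger of the parabola $b-2(d-s_0)^2/h^2$ (dashed) and the constant $-1$ for $d<s_0$, or $0$ for $d\ge s_0$.}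
\label{fig:profile}
\end{figure}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose that $\nu\in\mathcal M(L)$ is not a Dirac mass. Condition \eqref{eq:jensen} involves only $\nu$, so we may replace $L$ by $\operatorname{supp}\nu$. Then a relatively open subset of $L$ of measure zero is empty. Let $D=\det F(\bar\nu)$, let $\ell>0$ be a Lipschitz constant of $q$ on $[\min_Ld,\max_Ld]$, and put $D_*=4\varepsilon/\ell$. We cut twice: first near the level $0$, to gain the sign of $d$ that Proposition~\ref{prop:bottom} requires, and then at the lowest level.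

\medskip\noindent\emph{Reduction to $D\ge D_*$.} By Proposition~\ref{prop:small}, $|D|\ge D_*$. Suppose $D<0$. Let $R=\operatorname{diag}(1,-1)$ and $\Lambda(F,P)=(FR,PR)$, a linear involution. Since $RJ=-JR$, $\Lambda$ sends $(a\otimes n,b\otimes Jn)$ to $(a\otimes Rn,(-b)\otimes JRn)$, so by \eqref{eq:cone} it preserves the rank-one matrices. Hence $g\circ\Lambda$ is rank-one convex whenever $g$ is, and the image of $\nu$ under $\Lambda$ lies in $\mathcal M(\Lambda L)$. Moreover $\det(FR)=-\det F$ and $\operatorname{cof}(FR)=JFRJ^T=-(\operatorname{cof}F)R$. With $\tilde\psi(s)=\psi(-s)$ and $\tilde q(s)=\frac12\tilde\psi'(s)=-q(-s)$, points of $K$ satisfy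
$$PR=\varepsilon FR+q(d)(\operatorname{cof}F)R=\varepsilon FR+\tilde q(\det FR)\operatorname{cof}(FR).$$
So $\Lambda$ maps $K$ onto the set \eqref{eq:K} for $\tilde\psi$, which is again convex and $C^{1,1}_{\mathrm{loc}}$, and $\tilde q$ is $\ell$-Lipschitz on the reflected interval. We may thus assume $D\ge D_*>0$.

\medskip\noindent\emph{First cut: $d>0$ on $L$.} Let $B\in L^{rc}$ with $0<\det F(B)<D_*$. By Lemma~\ref{lem:dual}, $B=\bar\mu$ with $\mu\in\mathcal M(L)$, and by Proposition~\ref{prop:small}, $\mu$ is a Dirac mass, so $B\in L$. Lemma~\ref{lem:cut} with $\alpha=0$, $\beta=D_*$ gives $\nu(\{d<D_*\})=0$, so $d\ge D_*$ on $L$.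

\medskip\noindent\emph{Second cut: the lowest level.} Let $m=\min_Ld>0$ and $R_0=\max_L|F|>0$, and put
$$\rho=\frac{\varepsilon m}{2R_0^2},\qquad\beta=m+\frac\rho\ell .$$
We claim that every $\mu\in\mathcal M(L)$ whose barycenter $B$ has $\det F(B)<\beta$ is a Dirac mass. We have $\det F(B)=\int d\,d\mu\ge m$, and the largest singular value $\lambda_1$ of $F(B)$ satisfies $\lambda_1\le|F(B)|\le R_0$. Hence $\rho<\varepsilon m/R_0^2\le\varepsilon\det F(B)/\lambda_1^2$. Since $q$ is nondecreasing and $\ell$-Lipschitz and $d\ge m$, at every point of $L$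
$$q(d)-\int q(d)\,d\mu\ \ge\ -\int\big(q(d)-q(m)\big)\,d\mu\ \ge\ -\ell\int(d-m)\,d\mu=-\ell\big(\det F(B)-m\big)>-\rho .$$
Proposition~\ref{prop:bottom} proves the claim. It has two consequences. By Lemma~\ref{lem:dual}, every $B\in L^{rc}$ with $\det F(B)<\beta$ lies in $L$; and since $\nu$ is not a Dirac mass, $D\ge\beta$. Lemma~\ref{lem:cut} with $\alpha=m-1$ gives $\nu(\{d<\beta\})=0$, so $d\ge\beta>m$ on $L$. This contradicts $m=\min_Ld$.

\medskip
Hence, for every compact $L\subset K$, all $\nu\in\mathcal M(L)$ are Dirac masses, and $L^{rc}=L$ by Lemma~\ref{lem:dual}. Taking the union over $L$ gives $K^{rc}=K$, and $\psi(s)=s^2$ gives $K_\varepsilon^{rc}=K_\varepsilon$ for all $\varepsilon>0$. \qed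

\begin{remark}[the hypotheses]
The condition $\varepsilon>0$ makes $D_*$ and $\rho$ positive and $\mathcal Q_c$ coercive on thin slabs. The Lipschitz bound on $\psi'$ fixes the widths $4\varepsilon/\ell$ and $\rho/\ell$ of the two slabs; Lemma~\ref{lem:cut} needs only continuity of $\psi'$. Convexity of $\psi$ gives the sign of $\kappa$ and of the middle term in \eqref{eq:Q}, and the lower bound on $t$ in the second cut. It cannot be dropped. For $\psi(s)=-s^2$ the points of $K$ over $F_\pm=\operatorname{diag}(\pm1,\sqrt\varepsilon)$ both have $P=\operatorname{diag}(0,\varepsilon^{3/2}-\sqrt\varepsilon)$, so they differ by a rank-one matrix and their midpoint lies in $K^{rc}$. The point of $K$ over $\operatorname{diag}(0,\sqrt\varepsilon)$ has $P=\operatorname{diag}(0,\varepsilon^{3/2})$, so the midpoint is not in $K$.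
\end{remark}

\begin{thebibliography}{9}

\bibitem{Dac}
Dacorogna, \emph{Direct Methods in the Calculus of Variations}.

\bibitem{MPI}
Max-Planck-Institut f\"ur Mathematik in den Naturwissenschaften Leipzig,
\texttt{https://files-www.mis.mpg.de/mpi-typo3/preprints/2002/preprint2002\_49.pdf}

\end{thebibliography}
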